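\title{Effective finite test sets for indexed languages}

\begin{abstract}
A test set for a language $L$ is a subset $F\subseteq L$ such that any two homomorphisms into a free monoid that agree on $F$ agree on $L$. We prove that a finite test set can be computed from any indexed grammar, so that the homomorphic equivalence problem for indexed languages is decidable. In fact we compute, for each $d$, a finite subset of the language whose image under every homomorphism into the $d\times d$ matrices over every field spans the same subspace as the image of the whole language. In the proof a stack symbol acts as an operator on tuples of subspaces; the natural approximations of these operators stabilize by Hilbert's basis theorem applied to determinantal ideals, and the stabilization can be detected. We give consequences for linear monoids, weighted automata and transducers, and show that test words of doubly exponential length cannot be avoided.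
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet, $\Sigma^*$ the free monoid that it generates, and $\varepsilon$ the empty word. Two homomorphisms $g,h\colon\Sigma^*\to\Delta^*$ are \emph{equivalent on} a language $L\subseteq\Sigma^*$ if $g(w)=h(w)$ for every $w\in L$. A \emph{test set} for $L$ is a subset $F\subseteq L$ such that, for every finite alphabet $\Delta$ and all homomorphisms $g,h\colon\Sigma^*\to\Delta^*$, equivalence on $F$ implies equivalence on $L$.

Each word $w\in L$ imposes an equation $g(w)=h(w)$ on the unknown words $g(a),h(a)$ $(a\in\Sigma)$, and a test set is a subsystem with the same solutions as the whole system. Take $L=\{a^nb^n:n\ge1\}$. Equivalence on $L$ is weaker than equality: the homomorphisms $a\mapsto x,\ b\mapsto\varepsilon$ and $a\mapsto\varepsilon,\ b\mapsto x$ agree on $L$. The set $\{ab\}$ is not a test set: $a\mapsto x,\ b\mapsto y$ and $a\mapsto xy,\ b\mapsto\varepsilon$ agree on $ab$, but send $aabb$ to $xxyy$ and $xyxy$.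

Let $\mathcal L$ be a family of languages given by finite descriptions, such as grammars. \emph{Finite test sets effectively exist} for $\mathcal L$ if some algorithm, given a description of $L\in\mathcal L$, outputs a finite test set for $L$. The \emph{homomorphic equivalence problem} for $\mathcal L$ asks, given $L\in\mathcal L$ and homomorphisms $g,h$, whether $g$ and $h$ are equivalent on $L$. If finite test sets effectively exist, this problem is decidable: compute a test set and compare $g$ and $h$ on its finitely many words. The following is known.
\begin{itemize}
\item Finite test sets effectively exist for regular and for context-free languages. If a context-free grammar has $n$ nonterminals and at most $m$ letters on the right side of each production, then the words of length at most $m^{3n+1}$ in its language form a test set.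
\item The homomorphic equivalence problem for (deterministic) context-sensitive languages is undecidable, so finite test sets do not effectively exist for that family.
\end{itemize}
Indexed grammars extend context-free grammars by attaching a stack to every nonterminal, and the conjecture posed in \cite{TS} is that finite test sets effectively exist even for them.

An \emph{indexed grammar} is a tuple $G=(V,\Sigma,I,P,S)$, where $V$, $\Sigma$, $I$ are finite, pairwise disjoint sets of \emph{nonterminals}, \emph{terminals} and \emph{indices}, $S\in V$, and $P$ is a finite set of productions of the forms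
\[
A\to\alpha,\qquad Af\to\alpha\qquad\bigl(A\in V,\ f\in I,\ \alpha\in(VI^*\cup\Sigma)^*\bigr).
\]
A word in $(VI^*\cup\Sigma)^*$ factors uniquely into terminals and \emph{blocks} $B\eta$ with $B\in V$, $\eta\in I^*$; the word $\eta$ is the \emph{stack} of the block, and its top is on the left. For $\gamma\in I^*$ let $\alpha\langle\gamma\rangle$ be obtained from $\alpha$ by replacing every block $B\eta$ with $B\eta\gamma$. A derivation step $\Rightarrow$ rewrites a single block: a production $A\to\alpha$ replaces a block $A\gamma$ by $\alpha\langle\gamma\rangle$, and a production $Af\to\alpha$ replaces a block $Af\gamma$ by $\alpha\langle\gamma\rangle$. We put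
\[
L_A(\gamma)=\{w\in\Sigma^*: A\gamma\Rightarrow^*w\},\qquad L(G)=L_S(\varepsilon),
\]
and call the languages $L(G)$ \emph{indexed}. For $I=\emptyset$ these are the context-free grammars. The format covers the definitions of Aho and of Hopcroft and Ullman. It generates nothing more than the narrower format with productions $A\to\beta$, $Af\to\beta$, $A\to Bf$ and $\beta\in(V\cup\Sigma)^*$: replace a block $B\eta_1\cdots\eta_r$ $(r\ge1)$ on a right side by a new nonterminal $C_0$ and add $C_0\to C_1\eta_r,\ C_1\to C_2\eta_{r-1},\ \dots,\ C_{r-1}\to B\eta_1$.

\begin{example}\label{ex:grammar}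
Let $V=\{S,T,D\}$, $I=\{e,f\}$, $\Sigma=\{a\}$, with productions
\[
S\to Te,\qquad T\to Tf,\qquad T\to D,\qquad Df\to DD,\qquad De\to a .
\]
Every terminating derivation begins $S\Rightarrow Te\Rightarrow^nTf^ne\Rightarrow Df^ne$. From $Df^{n+1}e\Rightarrow Df^ne\,Df^ne$ we get $L_D(f^ne)=\{a^{2^n}\}$ by induction, so $L(G)=\{a^{2^n}:n\ge0\}$.
\end{example}

In favor of the conjecture, distinct blocks evolve independently, exactly as the nonterminals of a context-free grammar do. Against it, a stack of any height is copied to all blocks of a right side, and this lets a small grammar postpone its first word to doubly exponential length (Proposition~\ref{prop:lower}), so that a length bound like $m^{3n+1}$ cannot carry over. The conjecture is nevertheless true.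

\begin{theorem}\label{thm:test}
Finite test sets effectively exist for indexed languages. Consequently, the homomorphic equivalence problem for indexed languages is decidable.
\end{theorem}

We derive this from a statement of linear algebra. For a field $K$ let $M_d(K)$ be the monoid of $d\times d$ matrices under multiplication, which is also a vector space of dimension $d^2$. Call $F\subseteq L$ a \emph{$d$-spanning} subset of $L\subseteq\Sigma^*$ if
\[
\operatorname{span}_K\rho(F)=\operatorname{span}_K\rho(L)
\]
for every field $K$ and every monoid homomorphism $\rho\colon\Sigma^*\to M_d(K)$.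

\begin{theorem}\label{thm:span}
There is an algorithm which, given an indexed grammar $G$ and an integer $d\ge1$, outputs a finite $d$-spanning subset of $L(G)$.
\end{theorem}

Section~\ref{sec:reduction} shows that $4$-spanning subsets are test sets. Section~\ref{sec:cf} treats grammars without indices by a dimension count and shows where the count breaks down. Section~\ref{sec:operators} turns each index into an operator on tuples of subspaces and approximates it from below, and Section~\ref{sec:ideals} decides when the approximation has become exact. Sections~\ref{sec:consequences} and~\ref{sec:limits} contain consequences and limits.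

\section{From word equations to a linear condition}\label{sec:reduction}

The condition $g(w)=h(w)$ becomes linear once the target monoid is embedded in a matrix monoid: we place the two matrices side by side and ask whether they are equal.

\begin{lemma}\label{lem:reduction}
For every finite alphabet $\Delta$ there is an injective monoid homomorphism $\mu\colon\Delta^*\to M_2(\mathbb Q)$. Every $4$-spanning subset $F$ of a language $L\subseteq\Sigma^*$ is a test set for $L$.
\end{lemma}

\begin{proof}
Let $\Delta=\{\delta_1,\dots,\delta_t\}$ and $b=t+1$, and define $\mu$ on letters by $\mu(\delta_i)=\begin{pmatrix}b&i\\0&1\end{pmatrix}$. The identity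
\[
\begin{pmatrix}b^n&s\\0&1\end{pmatrix}\begin{pmatrix}b&i\\0&1\end{pmatrix}=\begin{pmatrix}b^{n+1}&s+ib^n\\0&1\end{pmatrix}
\quad\text{gives}\quad
\mu(\delta_{i_1}\cdots\delta_{i_n})=\begin{pmatrix}b^n&\sum_{j=1}^n i_jb^{j-1}\\0&1\end{pmatrix}
\]
by induction on $n$. The upper right entry has the base-$b$ digits $i_1,\dots,i_n$, all in $\{1,\dots,b-1\}$. Since no digit is $0$, this entry determines $n$ and the word. (For $t=0$ the monoid $\Delta^*$ is trivial.)

Let $g,h\colon\Sigma^*\to\Delta^*$ be homomorphisms. Then $\rho(w)=\operatorname{diag}(\mu g(w),\mu h(w))$ is a homomorphism $\Sigma^*\to M_4(\mathbb Q)$, the set $W=\{\operatorname{diag}(X,X):X\in M_2(\mathbb Q)\}$ is a linear subspace, and $g(w)=h(w)$ if and only if $\rho(w)\in W$, because $\mu$ is injective. If $g$ and $h$ agree on $F$, then $\rho(L)\subseteq\operatorname{span}\rho(L)=\operatorname{span}\rho(F)\subseteq W$, so they agree on $L$.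
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:test} from Theorem~\ref{thm:span}]
Run the algorithm of Theorem~\ref{thm:span} with $d=4$ and apply Lemma~\ref{lem:reduction}.
\end{proof}

The matrix size $4$ does not depend on $\Delta$, but $\rho$ depends on $g$ and $h$. This is why Theorem~\ref{thm:span} asks for one set $F$ that works for all $\rho$: for a single $\rho$, some subset of $L$ with at most $d^2$ words always spans.

\section{A dimension count, and where it fails}\label{sec:cf}

Fix a field $K$ and a homomorphism $\rho\colon\Sigma^*\to M_d(K)$. For subspaces $U,U'\subseteq M_d(K)$ let $UU'=\operatorname{span}\{uu':u\in U,\ u'\in U'\}$. Since the matrix product is bilinear, a product $U_1\cdots U_m$ of subspaces is spanned by the products $z_1\cdots z_m$ in which each $z_j$ runs over a spanning set of $U_j$. Hence, for all languages $L,L'$,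
\begin{equation}\label{eq:span}
\operatorname{span}\rho(L\cup L')=\operatorname{span}\rho(L)+\operatorname{span}\rho(L'),\qquad
\operatorname{span}\rho(LL')=\operatorname{span}\rho(L)\cdot\operatorname{span}\rho(L').
\end{equation}
A grammar builds its language by unions and concatenations, so it can be run on subspaces instead of languages, and subspaces have dimension at most $d^2$.

Let $G$ be context-free. Put $L^{(0)}_A=\emptyset$, and let $L^{(k+1)}_A$ be the set of words obtained from the right side of a production $A\to\alpha$ by replacing each occurrence of a nonterminal $B$ with a word of $L^{(k)}_B$. These finite sets consist of the words with a derivation tree of height at most $k$; they increase with $k$, and their union is $L_A(\varepsilon)$. Let $U^{(k)}$ be the tuple of subspaces $U^{(k)}_A=\operatorname{span}\rho(L^{(k)}_A)$, $A\in V$. Two facts settle Theorem~\ref{thm:span} in this case.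
\begin{enumerate}
\item \emph{A pause is final.} By \eqref{eq:span}, $U^{(k+1)}$ is obtained from $U^{(k)}$ by a rule that does not depend on $k$. So $U^{(k)}=U^{(k+1)}$ implies $U^{(m)}=U^{(k)}$ for all $m\ge k$.
\item \emph{A pause comes by a known time.} The sum $\sum_A\dim U^{(k)}_A$ is at most $|V|d^2$ and grows at each step that is not a pause. So $U^{(k)}=U^{(k+1)}$ for some $k\le|V|d^2$.
\end{enumerate}
The bound $|V|d^2$ does not depend on $K$ or $\rho$, so $L_S^{(|V|d^2)}$ is a $d$-spanning subset of $L(G)$.

In an indexed grammar the role of the nonterminals is taken by the infinitely many blocks $A\gamma$. If we follow the subspaces of all blocks, the total dimension is no longer bounded and the second fact is lost. If we follow only those with the empty stack, the first fact is lost.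

\begin{example}\label{ex:pause}
Take $L=\{a,a^2,a^4,a^8,\dots\}$ from Example~\ref{ex:grammar}, $K=\mathbb Q$, and $\rho(a)=X=\operatorname{diag}(1,2,-3)$. The matrices $X$ and $X^2=\operatorname{diag}(1,4,9)$ are linearly independent, and $X^4=\operatorname{diag}(1,16,81)=7X^2-6X$. But $X^8=\operatorname{diag}(1,256,6561)$ is not a combination of $X$ and $X^2$: the first two entries force $127X^2-126X$, whose third entry is $1521$. The spans of the first $1,2,3,4$ words of $L$ have dimensions $1,2,2,3$. The chain pauses and then grows again.
\end{example}

We need finitely many objects that are again updated by a fixed rule. They will be functions on tuples of subspaces, one for each index.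

\section{Indices as operators}\label{sec:operators}

Fix an indexed grammar $G=(V,\Sigma,I,P,S)$ and write $L(\gamma)$ for the tuple $(L_A(\gamma))_{A\in V}$. A derivation step rewrites one block and ignores all others. By induction on the number of steps this gives the \emph{independence of blocks}: if $\beta=\beta_1\cdots\beta_m$ with each $\beta_j$ a terminal or a block, then $\beta\Rightarrow^nw\in\Sigma^*$ if and only if $w=w_1\cdots w_m$ with $\beta_j\Rightarrow^{n_j}w_j$ and $n_1+\dots+n_m=n$.

A derivation from $Af\gamma$ cannot see $\gamma$ until the stack of some block has shrunk to $\gamma$, and such a block $B\gamma$ then contributes an arbitrary word of $L_B(\gamma)$. So we expect a map $\Psi_f$ on tuples of languages, independent of $\gamma$, with $L(f\gamma)=\Psi_f(L(\gamma))$. The first step of a derivation from $Af\gamma$ tells us what $\Psi_f$ should satisfy. A production $A\to\alpha$ creates blocks $B\eta f\gamma$, whose languages are read off by applying the maps for the letters of $\eta$ to $\Psi_f(L(\gamma))$; a production $Af\to\alpha$ creates blocks $B\eta\gamma$, for which these maps are applied to $L(\gamma)$ itself. This is a fixed-point equation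 for the finite family $(\Psi_f)_f$, and we approximate its solution from below. The same recursion is needed for languages and for subspaces, so we set it up once in a structure that contains both.

\subsection*{Idempotent semirings}
An \emph{idempotent semiring} is a set $Q$ with an associative, commutative sum with neutral element $0$ and $x+x=x$, and an associative product with unit $1$ that distributes over sums on both sides and satisfies $0x=x0=0$. It is ordered by $x\le y\iff x+y=y$; then $0$ is the least element, and sums and products are monotone in each argument. \emph{Homomorphisms} preserve $+$, $\cdot$, $0$ and $1$. We use two examples, both ordered by inclusion: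
\begin{itemize}
\item $\mathcal F(X)$, the finite subsets of $X^*$, with union, concatenation, $0=\emptyset$ and $1=\{\varepsilon\}$;
\item $\mathcal S_d(K)$, the subspaces of $M_d(K)$, with the sum and product of Section~\ref{sec:cf}, the zero subspace, and the line of scalar matrices as unit.
\end{itemize}
Any map $v\colon X\to Q$ extends to a monoid homomorphism $v\colon X^*\to Q$, and
\begin{equation}\label{eq:free}
\theta_v\colon\mathcal F(X)\to Q,\qquad\theta_v(L)=\sum_{u\in L}v(u)
\end{equation}
is a homomorphism with $\theta_v(\{x\})=v(x)$ for $x\in X$. Indeed, $\theta_v(L)+\theta_v(L')$ and $\theta_v(L)\theta_v(L')=\sum_{u\in L,\,u'\in L'}v(uu')$ differ from $\theta_v(L\cup L')$ and $\theta_v(LL')$ only by repeated summands, which idempotence removes.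

\subsection*{The recursion}
Let $Q$ be an idempotent semiring with chosen elements $c(a)\in Q$, $a\in\Sigma$. Order $Q^V$ componentwise and write $0$ for its least element. To treat the empty stack like any other, we add a bottom marker $\bot\notin I$ and put $\bar I=I\cup\{\bot\}$; no production has the form $A\bot\to\alpha$. A \emph{family} is a tuple $\Psi=(\Psi_f)_{f\in\bar I}$ of maps $Q^V\to Q^V$. For $\eta=\eta_1\cdots\eta_r\in\bar I^*$ let $\Psi_\eta=\Psi_{\eta_1}\circ\dots\circ\Psi_{\eta_r}$, the identity if $r=0$; the top of the stack acts last. For a right side $\alpha=\alpha_1\cdots\alpha_m$, factored into terminals and blocks, and for $N\in Q^V$, put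
\[
\alpha[\Psi;N]=x_1\cdots x_m,\qquad x_j=\begin{cases}c(a)&\text{if }\alpha_j=a\in\Sigma,\\ \Psi_\eta(N)_B&\text{if }\alpha_j=B\eta,\end{cases}
\]
with the value $1$ for $\alpha=\varepsilon$. Define a new family $\Phi(\Psi)$ by
\begin{equation}\label{eq:Phi}
\Phi(\Psi)_f(N)_A=\sum_{(A\to\alpha)\in P}\alpha[\Psi;\Psi_f(N)]\;+\sum_{(Af\to\alpha)\in P}\alpha[\Psi;N],
\end{equation}
and let $\Psi^{(0)}_f(N)=0$ for all $f$ and $N$, and $\Psi^{(k+1)}=\Phi(\Psi^{(k)})$. We use the same symbol $\Psi^{(k)}$ for all pairs $(Q,c)$ and say each time which pair is meant.

\begin{lemma}\label{lem:basic}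
\begin{enumerate}
\item[(a)] If $k\le l$ and $N\le N'$, then $\Psi^{(k)}_\eta(N)\le\Psi^{(l)}_\eta(N')$ for all $\eta\in\bar I^*$, and $\alpha[\Psi^{(k)};N]\le\alpha[\Psi^{(l)};N']$ for all right sides $\alpha$.
\item[(b)] If $\theta\colon Q\to Q'$ is a homomorphism and $c'(a)=\theta(c(a))$ for all $a$, then $\theta(\Psi^{(k)}_f(N))=\Psi^{(k)}_f(\theta(N))$, where $\theta$ acts componentwise and the right side is computed in $(Q',c')$.
\item[(c)] If $\Psi^{(k)}=\Psi^{(k+1)}$, then $\Psi^{(m)}=\Psi^{(k)}$ for all $m\ge k$.
\item[(d)] The map $\Psi^{(k)}_\bot$ is constant.
\end{enumerate}
\end{lemma}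

\begin{proof}
(a) For families $\Psi,\Psi'$ write $\Psi\preceq\Psi'$ if $N\le N'$ implies $\Psi_f(N)\le\Psi'_f(N')$ for all $f$. This relation is transitive. Suppose $\Psi\preceq\Psi'$ and $N\le N'$. Induction on the length of $\eta$ gives $\Psi_\eta(N)\le\Psi'_\eta(N')$, and monotonicity of products gives $\alpha[\Psi;N]\le\alpha[\Psi';N']$. Applying the last inequality also to the pair $\Psi_f(N)\le\Psi'_f(N')$ and summing, we get $\Phi(\Psi)\preceq\Phi(\Psi')$. Since $\Psi^{(0)}\preceq\Psi'$ for every family $\Psi'$, induction yields $\Psi^{(k)}\preceq\Psi^{(k)}$ and $\Psi^{(k)}\preceq\Psi^{(k+1)}$, hence $\Psi^{(k)}\preceq\Psi^{(l)}$ for $k\le l$.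

(b) For $k=0$ both sides are $0$. If $\theta$ commutes with every $\Psi^{(k)}_f$, then it commutes with every $\Psi^{(k)}_\eta$, so $\theta(\alpha[\Psi^{(k)};N])=\alpha[\Psi^{(k)};\theta(N)]$. Now apply $\theta$ to the finite sums in \eqref{eq:Phi}.

(c) Applying $\Phi$ repeatedly to $\Psi^{(k)}=\Psi^{(k+1)}$ gives $\Psi^{(m)}=\Psi^{(m+1)}$ for all $m\ge k$.

(d) For $f=\bot$ the second sum in \eqref{eq:Phi} is empty, so $\Psi^{(k+1)}_\bot(N)$ depends on $N$ only through $\Psi^{(k)}_\bot(N)$.
\end{proof}

Part (c) restores the first fact of Section~\ref{sec:cf}. Its hypothesis is an equality of maps, at every $N\in Q^V$ and for every $f\in\bar I$. Equality at a single point $N$ does not propagate, because \eqref{eq:Phi} evaluates the old maps at the new point $\Psi_f(N)$.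

\subsection*{A finite description of the operators}
An algorithm cannot store a map on an infinite set $Q^V$, but each $\Psi^{(k)}_f$ is a noncommutative polynomial in the components of $N$, with the same monomials for every $Q$. To obtain them, work in $\mathcal F(\Sigma\cup V)$ with $c(a)=\{a\}$ and treat the nonterminals as variables:
\[
F^{(k)}_{f,A}=\Psi^{(k)}_f\bigl((\{B\})_{B\in V}\bigr)_A\subseteq(\Sigma\cup V)^* .
\]
These are finite sets, computed by finitely many unions and concatenations, and $F^{(k)}_{f,A}\subseteq F^{(k+1)}_{f,A}$ by Lemma~\ref{lem:basic}(a). For arbitrary $(Q,c)$ and $N\in Q^V$, let $v_N\colon\Sigma\cup V\to Q$ send $a$ to $c(a)$ and $B$ to $N_B$. Lemma~\ref{lem:basic}(b) for the homomorphism $\theta_{v_N}$ of \eqref{eq:free} gives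
\begin{equation}\label{eq:poly}
\Psi^{(k)}_f(N)_A=\sum_{u\in F^{(k)}_{f,A}}v_N(u).
\end{equation}
When $N$ is a tuple of languages, this says: substitute $N_B$ for $B$ in $F^{(k)}_{f,A}$.

The candidates for the output of the algorithm are the sets
\[
F_k=\Psi^{(k)}_\bot(0)_S,\qquad\text{computed in }\mathcal F(\Sigma)\text{ with }c(a)=\{a\}.
\]
They are finite, computable and increasing. By Lemma~\ref{lem:basic}(d), and (b) for the inclusion $\mathcal F(\Sigma)\subseteq\mathcal F(\Sigma\cup V)$, we have $F_k=F^{(k)}_{\bot,S}$.

\begin{example}\label{ex:operators}
For the grammar of Example~\ref{ex:grammar} and $x\in\{e,f,\bot\}$, the recursion \eqref{eq:Phi} reads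
\begin{gather*}
\Psi^{(k+1)}_f(N)_D=N_DN_D,\qquad\Psi^{(k+1)}_e(N)_D=c(a),\qquad\Psi^{(k+1)}_\bot(N)_D=0,\\
\Psi^{(k+1)}_x(N)_T=\Psi^{(k)}_f\bigl(\Psi^{(k)}_x(N)\bigr)_T+\Psi^{(k)}_x(N)_D,\qquad
\Psi^{(k+1)}_x(N)_S=\Psi^{(k)}_e\bigl(\Psi^{(k)}_x(N)\bigr)_T .
\end{gather*}
So $F^{(k)}_{f,D}=\{D^2\}$, $F^{(k)}_{e,D}=\{a\}$ and $F^{(k)}_{\bot,D}=\emptyset$ for $k\ge1$. The set $F^{(k+1)}_{x,T}$ arises from $F^{(k)}_{f,T}$ by substituting $F^{(k)}_{x,B}$ for each $B$ and adding $F^{(k)}_{x,D}$. For $x=f$, induction gives $F^{(k)}_{f,T}=\{D^{2^j}:1\le j\le k-1\}$. For the other two indices it follows that $F^{(k)}_{e,T}=\{a^{2^j}:0\le j\le k-2\}$ and $F^{(k)}_{\bot,T}=\emptyset$. Finally $F^{(k+1)}_{x,S}=F^{(k)}_{e,T}$, as there is nothing to substitute, so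
\[
F_k=F^{(k)}_{x,S}=\{a^{2^j}:0\le j\le k-3\}.
\]
Now evaluate in $\mathcal S_3(\mathbb Q)$ with $c(a)=\mathbb QX$, where $X$ is the matrix of Example~\ref{ex:pause}. The tuple $\Psi^{(k)}_\bot(0)$ for the empty stack is the same for $k=4$ and $k=5$ and grows at $k=6$. The family of operators is not deceived: $\Psi^{(4)}_e(N)_T=\operatorname{span}\{X,X^2,X^4\}$ has dimension $2$ and $\Psi^{(5)}_e(N)_T$ has dimension $3$, so $\Psi^{(4)}\ne\Psi^{(5)}$.
\end{example}

\begin{lemma}\label{lem:generate}
$\bigcup_{k\ge0}F_k=L(G)$. In particular, $F_k\subseteq L(G)$ for all $k$.
\end{lemma}

\begin{proof}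
We work in $\mathcal F(\Sigma)$ with $c(a)=\{a\}$. Inclusions between tuples of languages are meant componentwise.

\emph{The inclusion $F_k\subseteq L(G)$.} We prove by induction on $k$, for all tuples $M$:
\begin{enumerate}
\item[(i)] if $f\in I$, $\gamma\in I^*$ and $M\subseteq L(\gamma)$, then $\Psi^{(k)}_f(M)\subseteq L(f\gamma)$;
\item[(ii)] $\Psi^{(k)}_\bot(M)\subseteq L(\varepsilon)$.
\end{enumerate}
For $k=0$ the left sides are empty. Assume (i) and (ii) for $k$. Let $\delta\in I^*$ and $M'\subseteq L(\delta)$. Applying (i) once for each letter of $\eta\in I^*$, from right to left, gives $\Psi^{(k)}_\eta(M')_B\subseteq L_B(\eta\delta)$. By the independence of blocks, every word of $\alpha[\Psi^{(k)};M']$ is therefore derivable from $\alpha\langle\delta\rangle$. To prove (i) for $k+1$, consider the summands of \eqref{eq:Phi}. For $A\to\alpha$ take $M'=\Psi^{(k)}_f(M)$ and $\delta=f\gamma$, which is allowed by (i) for $k$, and use $Af\gamma\Rightarrow\alpha\langle f\gamma\rangle$. For $Af\to\alpha$ take $M'=M$ and $\delta=\gamma$, and use $Af\gamma\Rightarrow\alpha\langle\gamma\rangle$. To prove (ii) for $k+1$, only productions $A\to\alpha$ occur; take $M'=\Psi^{(k)}_\bot(M)$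 and $\delta=\varepsilon$, and use $A\Rightarrow\alpha$. Statement (ii) with $M=0$ gives $F_k\subseteq L_S(\varepsilon)$.

\emph{The inclusion $L(G)\subseteq\bigcup_kF_k$.} For $\gamma\in I^*$ put $M^{(n)}(\gamma)=\Psi^{(n)}_{\gamma\bot}(0)$. We prove by strong induction on $n\ge1$ that $A\gamma\Rightarrow^nw\in\Sigma^*$ implies $w\in M^{(n)}(\gamma)_A$. The case $A=S$, $\gamma=\varepsilon$ is the assertion, since $M^{(n)}(\varepsilon)_S=F_n$.

The first step of the derivation produces $\alpha\langle\delta\rangle$ for a right side $\alpha$ and some $\delta\in I^*$, and $\alpha\langle\delta\rangle\Rightarrow^{n-1}w$. By the independence of blocks, $w$ arises from $\alpha$ by replacing each block $B\eta$ with a word $w'$ such that $B\eta\delta\Rightarrow^{n'}w'$ and $1\le n'\le n-1$. The induction hypothesis and Lemma~\ref{lem:basic}(a) give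
\[
w'\in M^{(n')}(\eta\delta)_B\subseteq M^{(n-1)}(\eta\delta)_B=\Psi^{(n-1)}_\eta\bigl(M^{(n-1)}(\delta)\bigr)_B ,
\]
and hence $w\in\alpha[\Psi^{(n-1)};M^{(n-1)}(\delta)]$. Write $\gamma\bot=g\zeta$ with $g\in\bar I$, and let $N=\Psi^{(n)}_\zeta(0)$, so that $M^{(n)}(\gamma)=\Psi^{(n)}_g(N)$.

If the first step uses $A\to\alpha$, then $\delta=\gamma$ and $M^{(n-1)}(\gamma)=\Psi^{(n-1)}_g(\Psi^{(n-1)}_\zeta(0))\subseteq\Psi^{(n-1)}_g(N)$. So $w\in\alpha[\Psi^{(n-1)};\Psi^{(n-1)}_g(N)]$, which is a term of the first sum defining $\Psi^{(n)}_g(N)_A$.

If the first step uses $Af\to\alpha$, then $\gamma=f\delta$, $g=f$, $\zeta=\delta\bot$, and $M^{(n-1)}(\delta)\subseteq M^{(n)}(\delta)=N$. So $w\in\alpha[\Psi^{(n-1)};N]$, which is a term of the second sum defining $\Psi^{(n)}_f(N)_A$.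
\end{proof}

We can now say exactly what has to be detected.

\begin{lemma}\label{lem:enough}
Let $K$ be a field and $\rho\colon\Sigma^*\to M_d(K)$ a homomorphism. If $\Psi^{(k)}=\Psi^{(k+1)}$ in $\mathcal S_d(K)$ with $c(a)=K\rho(a)$, then $\operatorname{span}\rho(F_k)=\operatorname{span}\rho(L(G))$.
\end{lemma}

\begin{proof}
The map $\theta(L)=\operatorname{span}\rho(L)$ is a homomorphism $\mathcal F(\Sigma)\to\mathcal S_d(K)$ with $\theta(\{a\})=c(a)$: it preserves sums and products by \eqref{eq:span}, it sends $\emptyset$ to $0$, and it preserves the unit because $\rho(\varepsilon)$ is the identity matrix. By Lemma~\ref{lem:basic}(b) and (c), for all $m\ge k$,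
\[
\operatorname{span}\rho(F_m)=\Psi^{(m)}_\bot(0)_S=\Psi^{(k)}_\bot(0)_S=\operatorname{span}\rho(F_k).
\]
By Lemma~\ref{lem:generate}, each $w\in L(G)$ lies in $F_m$ for some $m\ge k$, so $\rho(w)\in\operatorname{span}\rho(F_k)$; and $F_k\subseteq L(G)$.
\end{proof}

For $d=1$ counting finishes the proof. The semiring $\mathcal S_1(K)=\{0,K\}$ has two elements, so a family is a table with $|\bar I|\cdot2^{|V|}\cdot|V|$ entries, each of which can change only once, from $0$ to $K$. Hence $\Psi^{(k)}=\Psi^{(k+1)}$ for $k=|\bar I|\,|V|\,2^{|V|}$, and $F_k$ is $1$-spanning. For $d\ge2$ and infinite $K$, the semiring $\mathcal S_d(K)$ is infinite. For each fixed $N$ the chain $\Psi^{(k)}_f(N)$ still stabilizes, by dimension, but nothing so far bounds the time uniformly in $N$, $\rho$ and $K$.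

\section{Determinantal ideals and the stopping test}\label{sec:ideals}

We have to compare $\Psi^{(k)}_f(N)_A$ with $\Psi^{(k+1)}_f(N)_A$ for all $K$, $\rho$ and $N$ at once. The first space is contained in the second, so it suffices to compare dimensions. We use the following fact: vectors in $K^{n}$ span a space of dimension at least $r$ if and only if the matrix with these vectors as rows has a nonzero $r\times r$ minor. Minors are integer polynomials in the entries. So we replace the data $\rho$ and $N$ by matrices of indeterminates. A subspace $N_B$ is described by $d^2$ spanning matrices rather than by a basis, so that subspaces of all dimensions are covered by one set of variables.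

Let
\[
R=\mathbb Z\bigl[x_{a,i,j},\ y_{B,s,i,j}\ :\ a\in\Sigma,\ B\in V,\ 1\le s\le d^2,\ 1\le i,j\le d\bigr],
\]
and let $X_a=(x_{a,i,j})_{i,j}$ and $Y_{B,s}=(y_{B,s,i,j})_{i,j}$ in $M_d(R)$. An \emph{instance} of a word $u\in(\Sigma\cup V)^*$ is a matrix product obtained from $u$ by replacing each letter $a$ with $X_a$ and each occurrence of a letter $B$ with some $Y_{B,s}$, where $s$ is chosen independently for each occurrence. The independent choice is needed: $N_BN_B$ is spanned by all products of two spanning matrices, not by their squares. The only instance of $\varepsilon$ is the identity matrix. For a finite set $F\subseteq(\Sigma\cup V)^*$ and $1\le r\le d^2$, write all instances of all words of $F$ as row vectors in $R^{d^2}$, and let $J_r(F)\subseteq R$ be the ideal generated by the $r\times r$ minors of the matrix with these rows (the zero ideal if there are fewer than $r$ rows). If $F\subseteq F'$, then $J_r(F)\subseteq J_r(F')$. Put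
\[
J^{(k)}_{f,A,r}=J_r\bigl(F^{(k)}_{f,A}\bigr)\qquad(f\in\bar I,\ A\in V,\ 1\le r\le d^2);
\]
for fixed $f,A,r$ these ideals form an ascending chain in $k$.

\begin{lemma}\label{lem:minors}
Let $K$ be a field and $\rho\colon\Sigma^*\to M_d(K)$ a homomorphism, and work in $\mathcal S_d(K)$ with $c(a)=K\rho(a)$. For every $N\in\mathcal S_d(K)^V$ there is a ring homomorphism $p\colon R\to K$ such that, for all $k,f,A,r$,
\[
\dim\Psi^{(k)}_f(N)_A\ge r\iff p\bigl(J^{(k)}_{f,A,r}\bigr)\ne0 .
\]
\end{lemma}

\begin{proof}
Since $\dim N_B\le d^2$, there are matrices $Z_{B,1},\dots,Z_{B,d^2}$, possibly zero or repeated, that span $N_B$. Let $p$ be the ring homomorphism that, applied entrywise, sends $X_a$ to $\rho(a)$ and $Y_{B,s}$ to $Z_{B,s}$. It exists for every $K$ because $R$ is a polynomial ring over $\mathbb Z$. For a word $u$, the subspace $v_N(u)$ is a product of factors $K\rho(a)$ and $N_B$, so it is spanned by the products of their spanning matrices, and these are the images under $p$ of the instances of $u$. By \eqref{eq:poly}, $\Psi^{(k)}_f(N)_A$ is spanned by the images under $p$ of the rows that define $J^{(k)}_{f,A,r}$. Its dimension is at least $r$ if and only if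 $p$ does not kill all $r\times r$ minors, since $p$ commutes with determinants; and $p$ kills an ideal if and only if it kills its generators.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:span}]
The algorithm is as follows. For $k=0,1,2,\dots$ compute the sets $F^{(k)}_{f,A}$ and generators of the ideals $J^{(k)}_{f,A,r}$. Stop at the first $k$ with
\begin{equation}\label{eq:stop}
J^{(k)}_{f,A,r}=J^{(k+1)}_{f,A,r}\qquad\text{for all }f\in\bar I,\ A\in V,\ 1\le r\le d^2,
\end{equation}
and output $F_k$.

\emph{Each round is effective.} The ideals are given by finitely many explicit polynomials, and equality of ideals of a polynomial ring over $\mathbb Z$, given by finite generating sets, is decidable by Gr\"obner bases over $\mathbb Z$ \cite[Ch.~4]{AL}.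

\emph{The algorithm stops.} By Hilbert's basis theorem, a polynomial ring in finitely many variables over $\mathbb Z$ is Noetherian: every ascending chain of ideals is eventually constant. There are finitely many triples $(f,A,r)$, so \eqref{eq:stop} holds for all large $k$.

\emph{The output is correct.} Let $k$ satisfy \eqref{eq:stop}, and let $K$ and $\rho$ be arbitrary. For $N\in\mathcal S_d(K)^V$ take $p$ as in Lemma~\ref{lem:minors}. For all $f$ and $A$, the spaces $\Psi^{(k)}_f(N)_A$ and $\Psi^{(k+1)}_f(N)_A$ have dimension at least $r$ for the same values $r\in\{1,\dots,d^2\}$, so their dimensions are equal. The first is contained in the second by Lemma~\ref{lem:basic}(a), so the spaces are equal. Since $N$ was arbitrary, $\Psi^{(k)}=\Psi^{(k+1)}$, and Lemma~\ref{lem:enough} gives $\operatorname{span}\rho(F_k)=\operatorname{span}\rho(L(G))$. Finally, $F_k$ is a finite subset of $L(G)$ by Lemma~\ref{lem:generate}.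
\end{proof}

With Theorem~\ref{thm:span}, Theorem~\ref{thm:test} is proved.

\begin{example}\label{ex:run}
Run the algorithm on the grammar of Example~\ref{ex:grammar} with $d=1$. Then $r=1$, the ring is $R=\mathbb Z[x,y_S,y_T,y_D]$ with $x$ standing for $a$, and $J_1(F)$ is generated by the monomials of the words of $F$. The sets found in Example~\ref{ex:operators} give the following. The ideals for $(f,D)$ and $(e,D)$ are $(y_D^2)$ and $(x)$ from $k=1$ on. Those for $(f,T)$ and $(e,T)$ are $(y_D^2,y_D^4,\dots)=(y_D^2)$ and $(x,x^2,\dots)=(x)$ from $k=2$ on. The three ideals for $S$ are $(x)$ from $k=3$ on. Before these times, and always for $(\bot,T)$ and $(\bot,D)$, the ideals are zero. So \eqref{eq:stop} fails for $k=0,1,2$ and holds for $k=3$, although the sets $F^{(k)}_{f,T}$ grow forever. The output is $F_3=\{a\}$, and indeed $\rho(a)^{2^n}\in K\rho(a)$ for $\rho(a)\in K$.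
\end{example}

\begin{remark}[the coefficient ring]
The ring $\mathbb Z$ is used only to have $p\colon R\to K$ for fields of every characteristic. With $\mathbb Q$ in place of $\mathbb Z$, the same proof gives Theorem~\ref{thm:span} for fields of characteristic $0$, which is all that Theorem~\ref{thm:test} needs.
\end{remark}

\begin{remark}[what the grammar is used for]\label{rem:existence}
The Noetherian property alone gives existence without an algorithm. Let $L=\{w_1,w_2,\dots\}\subseteq\Sigma^*$ be any language. The chains $J_r(\{w_1,\dots,w_k\})$ are constant from some $k_0$ on, and, as in Lemma~\ref{lem:minors}, $\dim\operatorname{span}\rho(\{w_1,\dots,w_k\})$ is then constant from $k_0$ on for all $K$ and $\rho$. So $\{w_1,\dots,w_{k_0}\}$ is $d$-spanning, and for $d=4$ it is a finite test set. But $k_0$ cannot be recognized by a pause: for $d=1$ and the list $a,aa,b$ the ideals are $(x_a),(x_a),(x_a,x_b)$. The operators supply a chain in which, by Lemma~\ref{lem:basic}(c), the first pause is final. The proof gives no bound on the time of that pause.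
\end{remark}

\section{Linear monoids, weighted automata, transducers}\label{sec:consequences}

The proof of Lemma~\ref{lem:reduction} used only that the target monoid embeds in a matrix monoid over a field. Since Theorem~\ref{thm:span} holds for all fields simultaneously, products of fields are allowed as well. Recall that a commutative ring is \emph{reduced} if it has no nonzero nilpotent element.

\begin{corollary}\label{cor:monoids}
Let $G$ be an indexed grammar, $d\ge1$, and let $F$ be the set computed by Theorem~\ref{thm:span} for dimension $2d$. Let $\mathcal M$ be any monoid that embeds in $M_d(C)$ for some reduced commutative ring $C$. Then any two homomorphisms $g,h\colon\Sigma^*\to\mathcal M$ that agree on $F$ agree on $L(G)$. For $d=2$ this covers all free monoids and all free groups of countable rank simultaneously, and the conclusion holds for free monoids and free groups of larger rank as well.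
\end{corollary}

\begin{proof}
Let $\phi\colon\mathcal M\to M_d(C)$ be an injective monoid homomorphism. For a prime ideal $\mathfrak p$ of $C$, let $K_{\mathfrak p}$ be the fraction field of $C/\mathfrak p$, and let $\phi_{\mathfrak p}\colon\mathcal M\to M_d(K_{\mathfrak p})$ be $\phi$ followed by entrywise reduction. The intersection of all prime ideals is the set of nilpotent elements, which is $0$ as $C$ is reduced. So $C$ embeds in $\prod_{\mathfrak p}K_{\mathfrak p}$, and $g(w)=h(w)$ if and only if $\phi_{\mathfrak p}g(w)=\phi_{\mathfrak p}h(w)$ for all $\mathfrak p$. If $g=h$ on $F$, then for each $\mathfrak p$ the homomorphism $\rho_{\mathfrak p}=\operatorname{diag}(\phi_{\mathfrak p}g,\phi_{\mathfrak p}h)$ into $M_{2d}(K_{\mathfrak p})$ maps $F$, and hence $L(G)$, into the subspace $\{\operatorname{diag}(X,X)\}$. Thus $g=h$ on $L(G)$.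

Every free group of countable rank embeds in the free group of rank $2$, which embeds in $SL_2(\mathbb Z)\subseteq M_2(\mathbb Z)$ by Sanov's theorem that $\left(\begin{smallmatrix}1&2\\0&1\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}1&0\\2&1\end{smallmatrix}\right)$ generate a free group of rank $2$. A free monoid embeds in the free group on the same generators. If the rank is larger, the finitely many elements $g(a),h(a)$ involve only finitely many generators, so $g$ and $h$ take values in a free monoid or free group of finite rank.
\end{proof}

A \emph{weighted automaton} with $d$ states over a field $K$ consists of a row vector $\lambda\in K^{1\times d}$, a homomorphism $\rho\colon\Sigma^*\to M_d(K)$ and a column vector $\tau\in K^{d\times1}$; it computes the function $w\mapsto\lambda\rho(w)\tau$. A field is \emph{computable} if its elements have finite descriptions on which the field operations and equality can be computed.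

\begin{corollary}\label{cor:weighted}
A weighted automaton with $d$ states over a field $K$ vanishes on $L(G)$ if and only if it vanishes on the finite set $F$ that Theorem~\ref{thm:span} computes for $G$ and $d$. Hence, over a computable field, it is decidable whether a weighted automaton vanishes on a given indexed language, and whether two weighted automata agree on it.
\end{corollary}

\begin{proof}
The map $X\mapsto\lambda X\tau$ is linear, so it vanishes on $\rho(F)$ if and only if it vanishes on $\operatorname{span}\rho(F)=\operatorname{span}\rho(L(G))$. The difference of the functions computed by $(\lambda_1,\rho_1,\tau_1)$ and $(\lambda_2,\rho_2,\tau_2)$ is computed by $(\lambda_1,\,-\lambda_2)$, $\operatorname{diag}(\rho_1,\rho_2)$, $\binom{\tau_1}{\tau_2}$.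
\end{proof}

A \emph{finite transducer} $\mathcal T$ is a finite directed graph, whose vertices are states and whose edges are transitions, with an initial state, a set of final states, and an input word in $\Sigma^*$ and an output word in $\Delta^*$ on each transition. An \emph{accepting run} is a path, possibly empty, from the initial state to a final state; its input and output are the concatenations of the labels. The set $\mathcal T(w)$ consists of the outputs of the accepting runs with input $w$. A homomorphism $g$ is the one-state transducer with a loop labeled $(a,g(a))$ for each letter $a$, so the next statement extends the second part of Theorem~\ref{thm:test}.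

\begin{corollary}\label{cor:transducers}
Given finite transducers $\mathcal T_1,\mathcal T_2$ and an indexed grammar for $L$, it is decidable whether $u=v$ for all $w\in L$, $u\in\mathcal T_1(w)$ and $v\in\mathcal T_2(w)$.
\end{corollary}

\begin{proof}
Outputs are homomorphic images of runs, so we pass to a language whose words encode pairs of runs on a common input from $L$. By splitting each transition with an input of length $l\ge2$ into a path of $l$ transitions through new states, the first of which carries the output, we may assume that every transition reads one letter or $\varepsilon$. Let $\Gamma_1,\Gamma_2$ be the disjoint sets of transitions, $\Gamma=\Gamma_1\cup\Gamma_2$, and let $\Gamma_i^x\subseteq\Gamma_i$ be the transitions with input $x\in\Sigma\cup\{\varepsilon\}$. Let $\Omega$ be the set of words in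
\[
\Bigl(\Gamma_1^\varepsilon\cup\Gamma_2^\varepsilon\cup\bigcup_{a\in\Sigma}\Gamma_1^a\Gamma_2^a\Bigr)^*
\]
whose projection to $\Gamma_i^*$ is an accepting run of $\mathcal T_i$ for $i=1,2$. It is an intersection of three regular sets, hence regular. Let $\pi\colon\Gamma^*\to\Sigma^*$ send each transition in $\Gamma_1^a$ to $a$, for $a\in\Sigma$, and all other transitions to $\varepsilon$. For $z\in\Omega$ both runs have input $\pi(z)$. Conversely, two accepting runs with common input $a_1\cdots a_n$ have the forms $y_0t_1y_1\cdots t_ny_n$ and $y'_0t'_1y'_1\cdots t'_ny'_n$, where $t_j,t'_j$ read $a_j$ and $y_j,y'_j$ consist of transitions reading $\varepsilon$; they are the projections of $y_0y'_0\,t_1t'_1\,y_1y'_1\cdots t_nt'_n\,y_ny'_n\in\Omega$.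

Let $g_i\colon\Gamma^*\to\Delta^*$ send each transition of $\mathcal T_i$ to its output and erase the transitions of the other transducer. The property in the statement holds if and only if $g_1$ and $g_2$ are equivalent on $\Omega\cap\pi^{-1}(L)$. Indexed languages are effectively closed under inverse homomorphism and under intersection with regular sets \cite{Aho}, so an indexed grammar for this language can be computed, and Theorem~\ref{thm:test} applies.
\end{proof}

\section{Limits: long test words and intersections}\label{sec:limits}

Let the \emph{size} of a grammar be the number of symbol occurrences in its productions. For a context-free grammar of size $N$ in which every nonterminal occurs, the bound $m^{3n+1}$ is at most $N^{3N+1}\le2^{N(3N+1)}$. Indexed grammars admit no bound of this kind. The reason is that many nonterminals can inspect copies of the same stack, so that a small grammar can accept only one very high stack, which is then fed to the doubling nonterminal $D$ of Example~\ref{ex:grammar}.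

\begin{proposition}\label{prop:lower}
There are indexed grammars $G_n$ $(n\ge1)$ of size $O(n^2)$ such that the only test set for $L(G_n)$ is $\{a^{2^{2^n}}\}$. Hence no bound of single-exponential growth holds: there is no polynomial $p$ such that the language of every indexed grammar of size $N$ has a test set of words of length at most $2^{p(N)}$.
\end{proposition}

\begin{proof}
We describe $n+1$ deterministic finite automata $\mathcal A_0,\dots,\mathcal A_n$ over $\{0,1,\#\}$ that together accept only the list of all $n$-bit numbers in increasing order. Numbers are written as \emph{segments} in $\{0,1\}^n$, least significant bit first, each followed by $\#$.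

The automaton $\mathcal A_0$ accepts the words in $(\{0,1\}^n\#)^+$ whose first segment is $0^n$, whose last segment is $1^n$, and in which $1^n$ occurs only as the last segment. Its state records the number $j\in\{0,\dots,n\}$ of bits read in the current segment, whether this segment is the first, and whether all its bits so far are $1$. A bit $1$ in the first segment, a bit when $j=n$, or $\#$ when $j<n$ leads to a rejecting sink. On $\#$ with $j=n$, it starts a new segment, unless all bits were $1$; in that case it enters its only accepting state, from which every letter leads to the sink. This takes at most $4(n+1)+2$ states.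

For $1\le i\le n$, the automaton $\mathcal A_i$ checks, on words made of segments of length $n$, that between consecutive segments bit $i$ changes if and only if bits $1,\dots,i-1$ of the earlier segment are all $1$. Before bit $i$ of a segment, its state records the number $j\in\{0,\dots,i-1\}$ of bits read, whether they are all $1$, and the value required for bit $i$, namely $0$, $1$, or no requirement in the first segment. On reading bit $i$ it goes to a rejecting sink if the requirement is violated; otherwise it computes the value required in the next segment, stores it, and skips to the next $\#$. A letter $\#$ before bit $i$ leads to the sink, and all other states accept. This takes at most $6n+3$ states.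

Adding $1$ modulo $2^n$ changes exactly those bits whose lower bits are all $1$. So in a word accepted by all automata the segments represent $0,1,2,\dots$ modulo $2^n$, and the word ends at the first occurrence of $2^n-1$. Exactly one word $\gamma_n$ is accepted by all of them, and it contains $2^n$ letters $\#$.

Let $G_n$ have the terminal $a$, the indices $0,1,\#,e$, and as nonterminals $S,T,D$ and the states of the automata, taken pairwise disjoint. With $q_0^{(i)}$ the initial state of $\mathcal A_i$ and $\delta$ the transition functions, the productions are
\begin{gather*}
S\to Te,\qquad T\to T0,\quad T\to T1,\quad T\to T\#,\qquad T\to D\,q_0^{(0)}q_0^{(1)}\cdots q_0^{(n)},\\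
D\#\to DD,\qquad D0\to D,\qquad D1\to D,\qquad De\to a,\\
qx\to\delta(q,x)\ \ (q\text{ a state},\ x\in\{0,1,\#\}),\qquad qe\to\varepsilon\ \ (q\text{ accepting}).
\end{gather*}
There are $O(n^2)$ states, each with at most four productions of bounded length, and one production of length $O(n)$; so the size is $O(n^2)$. Every terminating derivation passes through $D\gamma e\,q_0^{(0)}\gamma e\cdots q_0^{(n)}\gamma e$ for some $\gamma\in\{0,1,\#\}^*$, and every such $\gamma$ can be reached. Induction on the length of $\gamma$ shows that $L_q(\gamma e)$ is $\{\varepsilon\}$ if the automaton started in $q$ accepts $\gamma$ and $\emptyset$ otherwise, and that $L_D(\gamma e)=\{a^{2^m}\}$, where $m$ is the number of letters $\#$ in $\gamma$. By the independence of blocks only $\gamma=\gamma_n$ yields a terminal word, and $L(G_n)=\{a^{2^{2^n}}\}$.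

A test set is a subset of $L(G_n)$, and $\emptyset$ is not a test set, since $a\mapsto a$ and $a\mapsto aa$ differ on $L(G_n)$. For the last assertion, the size of $G_n$ is polynomial in $n$, so $p$ evaluated at it is less than $2^n$ for large $n$.
\end{proof}

Finally, Theorem~\ref{thm:test} does not survive intersection. The obstruction is a simple necessary condition.

\begin{remark}\label{rem:necessary}
If finite test sets effectively exist for a family, then it is decidable whether a member $L$ contains a nonempty word: it does if and only if the computed test set $F$ does. Indeed, if $F\subseteq\{\varepsilon\}$, then all pairs of homomorphisms agree on $F$ and so on $L$; the pair that sends every letter to $x$, respectively $xx$, agrees only on $\varepsilon$, so $L\subseteq\{\varepsilon\}$.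

For intersections of two linear context-free languages, whose grammars have at most one nonterminal on each right side, this question is undecidable by the classical reduction from Post's correspondence problem. An instance of that problem is a list of pairs of words $(u_1,v_1),\dots,(u_n,v_n)$, and a solution is a nonempty sequence $i_1,\dots,i_k$ with $u_{i_1}\cdots u_{i_k}=v_{i_1}\cdots v_{i_k}$; solvability is undecidable. With new letters $c_1,\dots,c_n$, the linear grammar with productions $S\to c_iSu_i$ and $S\to c_iu_i$ $(1\le i\le n)$ generates the words $c_{i_k}\cdots c_{i_1}u_{i_1}\cdots u_{i_k}$ with $k\ge1$, and the same grammar with $v_i$ in place of $u_i$ generates the words $c_{i_k}\cdots c_{i_1}v_{i_1}\cdots v_{i_k}$. The two languages share a word, necessarily nonempty, if and only if the instance has a solution. Hence finite test sets do not effectively exist for intersections of two linear context-free languages, and therefore not for intersections of two indexed languages.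
\end{remark}

\begin{thebibliography}{9}

\bibitem{AL}
W.~W. Adams and P.~Loustaunau, \emph{An Introduction to Gr\"obner Bases}, AMS, 1994.

\bibitem{Aho}
Aho, \emph{J. ACM} \textbf{15} (1968).

\bibitem{TS}
\emph{Test Sets For Homomorphism}, \texttt{https://cs.uwaterloo.ca/research/tr/1979/CS-79-39.pdf}.

\end{thebibliography}
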